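# Total completion time of unit tasks under in-tree precedence: strong NP-hardness

## 1. Ten tasks on four processors

We write $u\to v$ if task $u$ must be completed before task $v$ may start. Every task takes one unit of time, and time is cut into slots $1,2,\dots$ In each slot at most $m=4$ tasks can be processed. Here are ten tasks, in three groups:

- group $\mathcal F$: $g_1,g_2,g_3\to f_1\to f_0$;
- group $\mathcal A$: $a_1\to a_0$;
- group $\mathcal B$: $b_1,b_2\to b_0$.

A task processed in slot $t$ has completion time $t$. We want the sum of all ten completion times to be as small as possible.

By capacity alone, at most $4$ tasks have completion time $1$ and at most $4$ have completion time $2$, so the sum is at least $4\cdot1+4\cdot2+2\cdot3=18$. This is attained: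

$$\{g_1,g_2,g_3,a_1\},\quad \{f_1,a_0,b_1,b_2\},\quad\{f_0,b_0\}.$$

Now change one decision. In slot 1 use the fourth place for $b_1$ instead of $a_1$. In slot 2 only $f_1,b_2,a_1$ are available, and then $\{f_0,b_0,a_0\}$ follow in slot 3. The sum is $4+6+9=19$.

Was $a_1$ forced? Suppose a schedule has cost $18$. Then its slots contain $4,4,2$ tasks. It ends at time $3$, so the chain $g_i\to f_1\to f_0$ forces all three $g_i$ into slot 1 and $f_0$ into slot 3. Tasks in the last slot have no successor, so slot 3 contains $f_0$ and exactly one of $a_0,b_0$. If $b_0$ were completed by time $2$, then $b_1,b_2$ would be in slot 1 together with the three $g_i$: five tasks on four processors. So $b_0$ is in slot 3, $a_0$ in slot 2, and $a_1$ in slot 1.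

Both schedules above end at time $3$, so if we only cared about the finishing time, there would be no difference between them. For the sum there is: *one* of the groups $\mathcal A,\mathcal B$ has to finish a slot early, and only one of the two choices fits. With many groups and many slots, how hard is it to make such choices?

## 2. The scheduling problem and the statements

**Definition (the problem).** In the three-field notation of Graham et al. the problem is $P\mid p_j=1,\text{intree}\mid\sum C_j$. An instance consists of $n$ tasks, a number $m\ge1$ of identical parallel processors, which is part of the input, and precedence constraints. Each task takes one time unit. The constraints form an *in-forest*: every task has at most one immediate successor. A task may start only after all its predecessors have completed. Schedules are nonpreemptive. In each slot at most $m$ tasks are processed, and a task $j$ processed in slot $t$ has $C_j=t$. We minimize $\sum_jC_j$.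

Tasks are listed explicitly, so the input size is at least $n$, and we may assume $m\le n$. The decision version asks, for a given $Z$, whether a schedule with $\sum C_j\le Z$ exists.

**Definition (words for in-forests).** "Predecessor" and "successor" include transitive ones. A *leaf* is a task without predecessors, and a *root* is a task without successor. The *level* of a task is the number of its successors, so roots have level $0$. The *profile* of a tree lists $a(k)$, the number of its tasks on level $k$. A task is *available* in slot $t$ if it is unprocessed before slot $t$ and all its predecessors have completed by time $t-1$. We use $[\,\cdot\,]$ for the indicator: $[S]=1$ if $S$ is true and $0$ otherwise.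

In Section 1, $\mathcal B$ has the profile $a(0)=1,\ a(1)=2$; the level of $g_1$ is $2$; and in slot 1 the available tasks are the leaves $g_1,g_2,g_3,a_1,b_1,b_2$.

The successors of a task form a chain. So if one task is a predecessor of (or equal to) both $u$ and $v$, then $u$ and $v$ are comparable. Therefore, in an antichain, we can pick for each element a leaf that precedes or equals it, and these leaves are distinct:

$$\text{an antichain has at most as many elements as the in-forest has leaves.}\tag{1}$$

**Complexity words.** A problem is *strongly NP-hard* if it stays NP-hard when all numbers in the input are bounded by a polynomial in the input size. An *FPTAS* is an algorithm which, given $\varepsilon>0$, returns a schedule of cost at most $(1+\varepsilon)$ times the optimum in time polynomial in the input size and $1/\varepsilon$.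

Here are the results we shall prove.

**Theorem 1.** The decision version of $P\mid p_j=1,\text{intree}\mid\sum C_j$ is strongly NP-complete, also for a single connected in-tree. So the problem is strongly NP-hard, and has no polynomial algorithm unless P = NP.

**Corollary 2.** The problem has no FPTAS unless P = NP.

**Theorem 3.** The problem is strongly NP-hard even for in-forests in which every component has at most two leaves and every task has at most two immediate predecessors.

**Proposition 4.** If every component has one leaf (disjoint chains), then processing in each slot the (up to) $m$ nonempty chains with most remaining tasks is optimal. In particular this case is polynomial.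

**Theorem 5.** The problem is solvable (a) in time $n^{m+O(1)}$, and (b) in time $n^{O(h)}$, where $h$ is the maximum number of tasks on a chain. So it is polynomial for constant $m$ and for constant $h$.

Theorem 3 and Proposition 4 give a dichotomy in the maximum number of leaves per component: one leaf is polynomial, two leaves is strongly NP-hard.

**Counting by time.** A task with completion time $C_j$ is uncompleted at the times $0,1,\dots,C_j-1$, so

$$\sum_jC_j=\sum_{t\ge0}|\{j:C_j>t\}|\ \ge\ \sum_{t\ge0}\max(n-mt,0),\tag{2}$$

because at most $mt$ tasks are completed by time $t$. Equality holds exactly when $\min(n,mt)$ tasks are completed by every time $t$: all slots are full, except possibly the last one. In Section 1 the right side is $10+6+2=18$.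

**Membership in NP.** Deleting empty slots does not increase the cost, so there is always an optimal schedule with makespan (largest completion time) at most $n$. Such a schedule is a certificate of polynomial size.

## 3. One processor, many processors, disjoint chains

If $m=1$, any order respecting the constraints and leaving no empty slot costs $n(n+1)/2$, and all of them are optimal.

If $m$ is at least the number of leaves, process every task as soon as it is available. Tasks available in the same slot form an antichain, so by (1) there are at most $m$ of them. Each task completes at the earliest time that any schedule allows.

Next come chains. Take $m=2$ and chains with $3,1,1,1$ tasks. Serving the longest remaining chains first gives three slots with two tasks each, of cost $2+4+6=12$. Serving short chains first fills the slots with $2,2,1,1$ tasks, of cost $2+4+3+4=13$. Proposition 4 says that the first rule always wins.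

**Proof of Proposition 4.** Let $\ell_i$ be the chain lengths and $\mathrm{rem}_i(t)$ the number of remaining tasks of chain $i$ after slot $t$ under the rule. Let $\tau$ be the first time at which fewer than $m$ chains are nonempty. We show that at every time $t$ the rule leaves as few uncompleted tasks as any schedule can. By the equality in (2), this proves optimality.

**Step 1: times $t\le\tau$.** Before each of the slots $1,\dots,\tau$ at least $m$ chains are nonempty, so these slots are full. For $t\le\tau$ exactly $mt$ tasks are completed by time $t$, the maximum possible.

**Step 2: a chain that was ever skipped is almost empty at time $\tau$.** After $\tau$ every nonempty chain advances in every slot, so skipping happens only in slots $s\le\tau$. Suppose chain $i$ is nonempty but not processed in slot $s\le\tau$. Then $m$ other chains $j$ are processed in slot $s$, with $\mathrm{rem}_j(s-1)\ge\mathrm{rem}_i(s-1)$. Hence $\mathrm{rem}_j(s)\ge\mathrm{rem}_i(s)-1$ for these $m$ chains. We claim that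

$$\mathrm{rem}_j(t)\ge\mathrm{rem}_i(t)-1\quad\text{for all }t\ge s.$$

In one slot the difference $\mathrm{rem}_j-\mathrm{rem}_i$ drops by at most $1$, and it drops only if $j$ is processed and $i$ is not. So the inequality could only fail in a slot that starts with $\mathrm{rem}_j=\mathrm{rem}_i-1$ and processes $j$ but not $i$. Then $i$ has more remaining tasks than $j$, and the rule would not do this. At time $\tau$ fewer than $m$ chains are nonempty, so one of our $m$ chains $j$ is empty, and $\mathrm{rem}_i(\tau)\le1$.

**Step 3: times $t\ge\tau+1$.** A chain that was skipped has at most one task left at time $\tau$, hence none at time $t\ge\tau+1$. A chain never skipped while nonempty has $\mathrm{rem}_i(t)=\max(\ell_i-t,0)$. So at time $t$ at most $\sum_i\max(\ell_i-t,0)$ tasks are uncompleted. In every schedule chain $i$ has at least $\max(\ell_i-t,0)$ uncompleted tasks at time $t$, so the rule is again best possible. $\square$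

## 4. Deadlines on in-forests, and where highest-level-first stops

For the makespan, a natural rule is *highest level first*. To see why it works, and where it stops working for $\sum C_j$, we put deadlines on tasks. First comes the property of in-forests on which everything rests: once a slot is not full because tasks have run out, all later slots are like this.

**Lemma 6.** Let $Q$ be a set of tasks of an in-forest that contains all predecessors of its members. Suppose that in some schedule slot $s$ processes all $Q$-tasks available in slot $s$, and that these are fewer than $m$. Then fewer than $m$ tasks of $Q$ are available in slot $s+1$.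

*Proof.* Let $w\in Q$ be available in slot $s+1$. It was not available in slot $s$, since otherwise it would have been processed there. It was unprocessed before slot $s$, so some predecessor $u$ of $w$ was processed in slot $s$. This $u$ is an immediate predecessor: a task strictly between $u$ and $w$ would be processed after slot $s$, and $w$ would not be available in slot $s+1$. Also $u\in Q$. So each $Q$-task available in slot $s+1$ is the immediate successor of a $Q$-task processed in slot $s$. Each of those fewer than $m$ tasks has at most one immediate successor. $\square$

**Lemma 7.** Let positive integer deadlines $d_v$ on an in-forest satisfy $d_u\le d_v-1$ whenever $v$ is the immediate successor of $u$. There is a schedule on $m$ processors with $C_v\le d_v$ for all $v$ if and only if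

$$|\{v:d_v\le t\}|\le mt\qquad\text{for all integers }t\ge1.\tag{3}$$

If (3) holds, such a schedule is produced by the earliest-deadline rule: in every slot process the (up to) $m$ available tasks with smallest deadlines, ties broken arbitrarily.

*Proof.* Necessity is clear: the tasks with $d_v\le t$ must fit into $t$ slots. Assume (3), run the earliest-deadline rule, and suppose that some task is late, i.e. completes after its deadline. Let $v$ be a late task of minimum deadline $d:=d_v$, and let $Q=\{u:d_u\le d\}$. Predecessors have smaller deadlines, so $Q$ contains all predecessors of its members. Members of $Q$ have priority over all other tasks, so each slot processes $\min(m,\#\text{available }Q\text{-tasks})$ tasks of $Q$.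

**Step 1: find a slot that is not filled by $Q$.** If each of the slots $1,\dots,d$ processed $m$ tasks of $Q$, then together with $v\in Q$, which is uncompleted at time $d$, we would get $|Q|\ge md+1$, against (3) for $t=d$. So some slot $s\le d$ processes fewer than $m$ tasks of $Q$. Then it processes all available $Q$-tasks, and these are fewer than $m$.

**Step 2: from slot $s$ on, $Q$ never waits.** By Lemma 6 fewer than $m$ tasks of $Q$ are available in slot $s+1$, so all of them are processed. Inductively, from slot $s$ on every available $Q$-task is processed at once.

**Step 3: push the lateness down to a predecessor.** We have $C_v\ge d+1\ge s+1$. By Step 2, $v$ was not available in slot $C_v-1\ge s$, since otherwise it would have been processed there. So some predecessor of $v$, necessarily an immediate one, call it $u$, has $C_u=C_v-1$. Then $d_u\le d_v-1<C_v-1=C_u$. So $u$ is late and has a smaller deadline than $v$, a contradiction. $\square$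

The in-forest assumption matters. Let $m=2$ and let $u$, with deadline $1$, precede three tasks with deadline $2$. Then (3) reads $1\le2$ and $4\le4$, but slot 1 can only process $u$, and one of the three others is late.

**The makespan.** A schedule ending by time $D$ completes a level-$k$ task by time $D-k$. Conversely, give each level-$k$ task the deadline $D-k$. If these are positive and satisfy (3), the earliest-deadline rule, which here is highest level first, ends by time $D$. The rule does not depend on $D$, so it minimizes the makespan.

**The same attempt for $\sum C_j$.** Let $n=m(D-1)+r$ with $1\le r\le m$, and ask whether the bound (2) can be attained. Then the makespan must be $D$, so it is sensible to use deadlines $D-k$ and highest level first. But these deadlines do not force the slots $1,\dots,D-1$ to be full. In Section 1 both schedules follow highest level first, since $a_1,b_1,b_2$ all have level $1$. The one of cost $19$ meets all the deadlines $3-k$ and still leaves a place empty in slot 2.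

The exact point of failure is this. In a schedule attaining (2), slot $D$ contains exactly $r$ tasks, all of them roots. All other roots must be completed by time $D-1$, so their deadline is $D-1$, and every deadline in their trees drops by one. Lemma 7 tests any *given* choice of these early trees. It does not say which trees to choose.

## 5. A packing condition with one capacity per level

What does Lemma 7 say once the set $E$ of early trees is fixed? A level-$k$ task has deadline $D-1-k$ in a tree of $E$ and $D-k$ elsewhere. Take $t=D-1-\kappa$. The tasks with deadline at most $t$ are all tasks on levels $\ge\kappa+1$, plus the level-$\kappa$ tasks of the trees in $E$. With $A(\kappa+1)$ for the number of tasks on levels $\ge\kappa+1$, condition (3) becomes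

$$\sum_{i\in E}a_i(\kappa)\le m(D-1-\kappa)-A(\kappa+1).$$

The right side does not depend on $E$. So each level $\kappa$ has a *capacity*, and the profiles of the chosen trees must fit together within the capacities of all levels at once.

In Section 1, $D=3$ and the capacity of level $1$ is $4-3=1$, so $\mathcal A$ fits and $\mathcal B$ does not. With one level one would pick the small trees. With two levels this already fails. Take $m=6$ and twenty tasks:

- $\mathcal A$, with profile $1,1,2$ on levels $0,1,2$: two leaves precede a task, which precedes the root;
- $\mathcal B$, with profile $1,3,1$: the root has three immediate predecessors, and one of these has a leaf as predecessor;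
- $\mathcal G$, with profile $1,4,1,5$: the root has four immediate predecessors, one of these has one immediate predecessor, and that one is preceded by five leaves.

The height of $\mathcal G$ forces $D\ge4$, and $n=20=3\cdot6+2$, so the bound (2) is $6+12+18+8=44$. A schedule of cost $44$ ends at time $4$ and has two of the three roots in slot 4. The root of $\mathcal G$ is one of them, so $\mathcal A$ or $\mathcal B$ is early. The five leaves of $\mathcal G$ must be in slot 1. If $\mathcal A$, with $4$ tasks, is early, its two leaves must be in slot 1 too: seven tasks, too many. If $\mathcal B$, with $5$ tasks, is early, everything fits:

- slot 1: the five leaves of $\mathcal G$ and the level-2 task of $\mathcal B$;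
- slot 2: the level-2 task of $\mathcal G$, both level-2 tasks of $\mathcal A$, and the three level-1 tasks of $\mathcal B$;
- slot 3: the four level-1 tasks of $\mathcal G$, the level-1 task of $\mathcal A$, and the root of $\mathcal B$;
- slot 4: the roots of $\mathcal G$ and $\mathcal A$.

The capacities here are $6\cdot2-9=3$ on level $1$ and $6-5=1$ on level $2$. The larger tree $\mathcal B$ fits and the smaller tree $\mathcal A$ does not.

This suggests turning the obstacle around. If we can prescribe the trees *and* the capacities, then the scheduling problem contains a vector packing problem, and such problems can encode hard combinatorial ones. Profiles are easy to design. Capacities are governed by $A(\kappa+1)$, so they can be adjusted by adding further tasks, provided that the added trees cannot be early themselves. In the example $\mathcal G$ plays this role, because it is too tall to be early.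

## 6. Realizing prescribed capacities with tall fillers

**Lemma 8 (packing lemma).** Given are integers $L\ge1$, $1\le q\le N$, in-trees $\mathcal T_1,\dots,\mathcal T_N$ with profiles $a_i$ (so $a_i(0)=1$) and $a_i(k)=0$ for $k>L$, and integers $b_1,\dots,b_L\ge0$. In time polynomial in $N$, $L$, $\sum_i|\mathcal T_i|$ and $\max_kb_k$ one can construct an in-forest $F$ and numbers $m,Z$ such that $F$ has a schedule on $m$ processors with $\sum C_j\le Z$ if and only if

$$\exists E\subseteq\{1,\dots,N\},\quad|E|=q,\quad\sum_{i\in E}a_i(k)\le b_k\quad(1\le k\le L).\tag{4}$$

The components of $F$ are $\mathcal T_1,\dots,\mathcal T_N$ and "fillers". Each filler is a path with at most one additional leaf attached.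

*Proof.*

**Step 1: construct $F$, $m$ and $Z$.** We aim at $D:=L+2$, and want the capacity of level $k$ to be $b_k$. For uniform formulas put $b_0:=q$ (exactly $q$ roots should be early) and $b_{L+1}:=0$. By Section 5 we want $A(\kappa+1)=m(L+1-\kappa)-b_\kappa$. Taking differences, level $k$ should contain $m-b_{k-1}+b_k$ tasks. We fill the levels up to this number. Let

$$M:=N+\max_{1\le k\le L}b_k+\max_{1\le k\le L}\sum_ia_i(k),\qquad x(k):=M-b_{k-1}+b_k-\sum_ia_i(k)\quad(1\le k\le L+1).$$

Since $b_0=q\le N$, every $b_{k-1}$ is at most $N+\max_kb_k$, so $x(k)\ge0$. Put

$$w:=1+\sum_{k=1}^{L+1}x(k),\qquad m:=w+M.$$

The fillers are $w$ paths with $L+2$ tasks each, one on each level $0,\dots,L+1$. For each $k$ and for each of $x(k)$ units, choose a filler path not used before and attach one extra leaf on level $k$, as an immediate predecessor of the path's level-$(k-1)$ task. There are $\sum_kx(k)=w-1$ units, so the paths suffice. Let $F$ consist of all $\mathcal T_i$ and all fillers.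

**Step 2: count the tasks of $F$.** For $1\le k\le L+1$ the number of tasks on level $k$ is

$$w+x(k)+\sum_ia_i(k)=w+M-b_{k-1}+b_k=m-b_{k-1}+b_k.$$

Summing over $k=\kappa+1,\dots,L+1$, the $b$'s telescope and $b_{L+1}=0$, so

$$A(\kappa+1)=m(L+1-\kappa)-b_\kappa\qquad(0\le\kappa\le L).\tag{5}$$

There are $N+w$ roots. Hence

$$n=A(1)+N+w=m(L+1)+r,\qquad r:=N+w-q.$$

Here $r\ge1$ because $w\ge1$ and $q\le N$, and $r\le m$ because $N\le M$. Put

$$Z:=m\sum_{t=1}^{L+1}t+r(L+2).$$

This is the cost of $L+1$ full slots followed by $r$ tasks in slot $L+2$. By (2), every schedule has cost at least $Z$, and equality holds if and only if the slots $1,\dots,D-1$ process exactly $m$ tasks each and slot $D$ processes the remaining $r$.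

The construction is polynomial. We have $M\le N+\max_kb_k+\sum_i|\mathcal T_i|$ and $x(k)\le M+\max_kb_k$ (for $k=L+1$ even $x(k)\le M$), so $w\le1+(L+1)(M+\max_kb_k)$, and each filler has at most $L+3$ tasks. So $n$, $m$ and $Z$ are polynomially bounded.

**Step 3: from a set $E$ to a schedule of cost $Z$.** Let $E$ satisfy (4). Give a level-$k$ task of $\mathcal T_i$ the deadline $D-1-k$ if $i\in E$. This is at least $1$, as $k\le L$. Give every other level-$k$ task the deadline $D-k$, which is at least $1$, as $k\le L+1$. Within each component the deadline drops by exactly one from a task to its immediate predecessors, so the hypothesis of Lemma 7 holds. We check (3). Let $t=L+1-\kappa$ with $0\le\kappa\le L$. The tasks with deadline at most $t$ are all tasks on levels $\ge\kappa+1$ and the level-$\kappa$ tasks of the trees in $E$. By (5) their number is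

$$mt-b_\kappa+\sum_{i\in E}a_i(\kappa)\le mt.$$

For $\kappa=0$ the sum is $q=b_0$, and for $\kappa\ge1$ we use (4). For $t\ge L+2$ the number is $n\le m(L+2)\le mt$. So Lemma 7 gives a schedule meeting the deadlines. It ends by time $D$. In slot $D$ it can only process tasks with deadline $D$, which are the roots of trees outside $E$ (fillers included), and there are $N+w-q=r$ of these. The slots $1,\dots,D-1$ process at most $m(D-1)=n-r$ tasks. Since all $n$ tasks are processed, both bounds are tight, and the schedule has cost $Z$.

**Step 4: from a schedule of cost at most $Z$ to a set $E$.** By Step 2 such a schedule has cost exactly $Z$, so it processes exactly $r$ tasks in slot $D$ and none later. A task in slot $D$ has no successor, so these are $r=N+w-q$ roots. Hence exactly $q$ roots complete by time $D-1$. A filler root is preceded by a chain of $L+1$ tasks, so it completes at time $L+2=D$ or later. So the $q$ early roots belong to trees $\mathcal T_i$, $i\in E$, with $|E|=q$.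

A level-$k$ task is followed by a chain of $k$ successors ending in its root. So it completes by $D-1-k$ if it belongs to $\mathcal T_i$ with $i\in E$, and by $D-k$ otherwise. Let $t=L+1-\kappa$ with $1\le\kappa\le L$. By time $t=D-1-\kappa$ all tasks on levels $\ge\kappa+1$ and all level-$\kappa$ tasks of trees in $E$ are completed, so by (5)

$$mt-b_\kappa+\sum_{i\in E}a_i(\kappa)\le mt.$$

This is (4). $\square$

**Lemma 9 (one common root).** Let $F,m,Z,D$ be as in Lemma 8 and its proof, and let $F^+$ be $F$ plus one task $\rho$ that is the immediate successor of all roots of $F$. Then $F^+$ has a schedule of cost at most $Z+D+1$ if and only if $F$ has one of cost at most $Z$.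

*Proof.* Since $n=m(D-1)+r>m(D-1)$, the tasks of $F$ cannot all finish by time $D-1$. As $\rho$ comes after all of them, $C_\rho\ge D+1$ in every schedule of $F^+$. So cost at most $Z+D+1$ on $F^+$ forces cost at most $Z$ on $F$. Conversely, a schedule of $F$ of cost at most $Z$ has cost exactly $Z$ and ends at time $D$. Put $\rho$ into slot $D+1$. $\square$

## 7. Independent sets and Theorem 1

INDEPENDENT SET asks, for a simple graph $G$ and a number $q$, whether $G$ has $q$ pairwise nonadjacent vertices. It is NP-complete (Karp 1972; Garey–Johnson [GT20]). Phrased as packing: choose $q$ vertices so that each edge contains at most one chosen vertex. That is one capacity per edge, so we give each edge its own level.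

**Proof of Theorem 1.** Membership in NP was shown in Section 2. Let $G$ have vertices $1,\dots,N$ and edges $e_1,\dots,e_\mu$ with $\mu\ge1$, and let $1\le q\le N$. Put $L=\mu$.

**Step 1: encode vertices as trees.** The profile of a tree of height $\mu$ is at least $1$ on every level up to $\mu$, so we write the incidences on top of a constant. Let $\mathcal T_i$ be a path with one task on each level $0,\dots,\mu$. For each $k$ with $i\in e_k$, attach one extra leaf on level $k$ to the path task on level $k-1$. Then

$$a_i(0)=1,\qquad a_i(k)=1+[i\in e_k]\quad(1\le k\le\mu).$$

**Step 2: choose the capacities.** Put $b_k=q+1$ for $1\le k\le\mu$. For $|E|=q$, condition (4) reads $q+|E\cap e_k|\le q+1$, that is $|E\cap e_k|\le1$, for all $k$. This says that $E$ is independent.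

**Step 3: conclude.** We have $\sum_i|\mathcal T_i|=N(\mu+1)+2\mu$, so Lemma 8 gives a polynomial reduction to in-forests, and Lemma 9 one to a single connected in-tree. All numbers ($m$, $Z$, $n$, and $Z+D+1$ in the connected version) are polynomially bounded in the size of $G$, so the hardness is strong. $\square$

**A check by hand.** Let $G$ be one edge on two vertices: $N=2$, $\mu=L=1$, $D=3$, and both trees have the profile $1,2$.

For $q=1$: $b_0=1$, $b_1=2$, $M=2+2+4=8$, $x(1)=8-1+2-4=5$, $x(2)=8-2=6$, $w=12$, $m=20$. Level $1$ has $12+5+4=21$ tasks, level $2$ has $12+6=18$, and there are $14$ roots, so $n=53=2\cdot20+13$ and $Z=20+40+39=99$. With $E=\{1\}$, slot 1 takes the $18$ level-2 tasks and both leaves of $\mathcal T_1$. Slot 2 takes the other $19$ level-1 tasks and the root of $\mathcal T_1$. Slot 3 takes the other $13$ roots. The cost is $99$.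

For $q=2$: $b_0=2$, $b_1=3$, $M=9$, $x(1)=9-2+3-4=6$, $x(2)=9-3=6$, $w=13$, $m=22$. Now both trees must be early, so slot 1 would have to take $13+6=19$ level-2 tasks and $4$ leaves, which is $23>22$. Indeed the graph has no two nonadjacent vertices.

**Proof of Corollary 2.** The optimum is an integer, and it is at most $n(n+1)/2\le n^2$, by processing one task per slot. An FPTAS with $\varepsilon=1/(n^2+1)$ returns a schedule of cost at most $\mathrm{OPT}+n^2/(n^2+1)<\mathrm{OPT}+1$, hence an optimal one, in time polynomial in the input size and $n^2+1$, that is, in polynomial time. By Theorem 1 this implies P = NP. $\square$

## 8. Two leaves per component and numerical matchings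

In the trees of Section 7 the number of leaves is one more than the degree of the vertex. What can be said with two leaves only? The main path contributes the indicator of an initial interval of levels, and the branch contributes the indicator of another interval. That leaves three free numbers: the top of the main path and the two ends of the branch. So we look for a hard problem about triples of numbers.

**Definition (NUMERICAL 3-DIMENSIONAL MATCHING).** Given are positive integers $x_1,\dots,x_q$, $y_1,\dots,y_q$, $z_1,\dots,z_q$ and $c$. Can the $3q$ numbers be partitioned into $q$ triples $(x_i,y_j,z_l)$, each of sum $c$?

This problem is strongly NP-complete (Garey–Johnson [SP16]), so we may take all numbers encoded in unary. For example, for $x=(1,2)$, $y=(1,2)$, $z=(1,3)$, $c=5$ the answer is yes: $1+1+3=2+2+1=5$.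

**Proof of Theorem 3.** We may assume that all numbers are at most $c$ and that $\sum_j(x_j+y_j+z_j)=qc$; otherwise the answer is no.

**Step 1: encode triples as trees with two leaves.** For every index triple $e=(i,j,l)$ with $x_i+y_j+z_l=c$ write $x_e,y_e,z_e$ for the three values. Let $\mathcal T_e$ be a path with one task on each level $0,\dots,2c+x_e$, plus a branch path with one task on each level $1+c-y_e,\dots,c+z_e$, whose lowest task is attached to the main-path task on level $c-y_e\ge0$. This tree has two leaves, and every task has at most two immediate predecessors. Its profile is

$$a_e(k)=[k\le2c+x_e]+[1+c-y_e\le k\le c+z_e],\qquad a_e(0)=1.$$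

Since $x_e,z_e\le c$, it vanishes for $k>3c$. The three ends are kept in separate ranges of levels: $y_e$ is read off on levels $1,\dots,c$, $z_e$ on levels $c+1,\dots,2c$, and $x_e$ on levels $2c+1,\dots,3c$. Indeed

$$a_e(k)=\begin{cases}1+[y_e\ge1+c-k]&1\le k\le c,\\1+[z_e\ge k-c]&c<k\le2c,\\ [x_e\ge k-2c]&2c<k\le3c.\end{cases}$$

In the first range $k\le c+z_e$ holds automatically, in the second $k\ge1+c-y_e$ does, and in the third $k>2c\ge c+z_e$.

**Step 2: choose the capacities.** A matching uses $q$ distinct index triples, so if there are fewer than $q$ triples $e$ of sum $c$, the answer is no. Otherwise apply Lemma 8 with $L=3c$ to the trees $\mathcal T_e$, with capacities equal to what a perfect matching would use: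

$$b_k=\begin{cases}q+|\{j:y_j\ge1+c-k\}|&1\le k\le c,\\q+|\{j:z_j\ge k-c\}|&c<k\le2c,\\|\{j:x_j\ge k-2c\}|&2c<k\le3c.\end{cases}$$

By Step 1, for $|E|=q$ condition (4) is equivalent to: for all $1\le\eta\le c$,

$$|\{e\in E:x_e\ge\eta\}|\le|\{j:x_j\ge\eta\}|,\quad\text{and likewise for }y\text{ and for }z.\tag{6}$$

**Step 3: a matching gives (6).** The triples of a perfect matching form a set $E$ of $q$ index triples in which every $x_j$, $y_j$, $z_j$ is used exactly once. So (6) holds with equality.

**Step 4: (6) gives a matching.** Let $|E|=q$ satisfy (6). All values lie in $\{1,\dots,c\}$, so summing over $\eta=1,\dots,c$ gives $\sum_{e\in E}x_e\le\sum_jx_j$, and similarly for $y$ and $z$. Adding the three,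

$$qc=\sum_{e\in E}(x_e+y_e+z_e)\le\sum_j(x_j+y_j+z_j)=qc.$$

So all inequalities in (6) are equalities. The numbers $|\{e\in E:x_e\ge\eta\}|$ for all $\eta$ determine the multiset $\{x_e\}_{e\in E}$, so it coincides with the multiset $\{x_j\}$; the same holds for $y$ and $z$. The index triples in $E$ may repeat an index, but this does no harm: relabel indices among equal values so that each is used once. So the value triples of $E$ form a partition of the $3q$ numbers into triples of sum $c$.

**Step 5: conclude.** There are at most $q^3$ trees, each of size at most $4c+1$, and $b_k\le2q$. So all quantities are polynomial in the unary size. The fillers of Lemma 8 also have at most two leaves and at most two immediate predecessors per task. $\square$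

To see one tree, take $q=1$, $x_1=y_1=z_1=1$, $c=3$. The main path occupies levels $0,\dots,7$, and the branch has levels $3,4$ and is attached at level $2$. On levels $1,\dots,9$ the profile is $1,1,2,2,1,1,1,0,0$, and $(b_1,\dots,b_9)$ is the same sequence.

By Lemma 9, hardness also holds for a single in-tree in which every subtree hanging from the root has at most two leaves.

## 9. Full slots followed by a thin tail: bounded $m$ and bounded height

For Theorem 5 we describe what every optimal schedule looks like.

**Lemma 10.** Consider an optimal schedule, let slot $T+1$ be its first non-full slot, and let $F'$ be the set of tasks completed after time $T$. Then: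

- slots $1,\dots,T$ process exactly the $mT$ tasks outside $F'$;
- $F'$ has fewer than $m$ leaves, that is, tasks without a predecessor in $F'$;
- every $v\in F'$ has $C_v=T+h_{F'}(v)$, where $h_{F'}(v)$ is the number of tasks on a longest chain of $F'$ ending in $v$.

In particular the makespan is at most $T+h$.

*Proof.* The first item is the definition of $T$; if no slot up to the end is partly filled, slot $T+1$ is the first empty slot and $F'=\emptyset$.

**Step 1: non-full slots process everything available.** If a slot had fewer than $m$ tasks and some available task was not processed in it, we could move this task there from its later slot. Its predecessors are done and its successors come later, so the schedule stays feasible, and the cost drops. This contradicts optimality.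

**Step 2: the tail is thin.** Slot $T+1$ processes fewer than $m$ tasks, so by Step 1 it processes all available tasks. By Lemma 6, with $Q$ the set of all tasks, fewer than $m$ tasks are available in slot $T+2$. So this slot is not full either, and by Step 1 it processes all of them. Inductively, from slot $T+1$ on, fewer than $m$ tasks are available in each slot and all are processed.

**Step 3: read off the completion times.** A leaf of $F'$ has all its predecessors completed by time $T$, so it is available in slot $T+1$ and completes at $T+1$. In particular there are fewer than $m$ leaves. A task $v\in F'$ with predecessors in $F'$ becomes available right after the last of its immediate predecessors in $F'$ completes, and is processed at once. So $C_v=1+\max_uC_u$ over its immediate predecessors $u\in F'$, and $C_v=T+h_{F'}(v)$ follows by induction. $\square$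

**Proof of Theorem 5(a).** Enumerate all antichains $\Lambda$ with $|\Lambda|\le m-1$, as candidates for the leaves of the tail. Let $F'$ be $\Lambda$ together with all successors of its members, and let $S$ be the set of remaining tasks. Since $F'$ contains all successors of its members, $S$ contains all predecessors of its members.

**Step 1: keep the feasible candidates.** We require that $|S|=mT$ with an integer $T$ and that $S$ can be scheduled in $T$ slots. A schedule of $S$ in $T$ slots completes each $v\in S$ by $T-\mathrm{level}_S(v)$, where $\mathrm{level}_S(v)$ is the number of successors of $v$ in $S$. So these deadlines must be positive, and by Lemma 7, applied to the in-forest $S$, a schedule in $T$ slots exists if and only if they are positive and satisfy (3). This is easy to check. The value of the candidate is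

$$\frac{mT(T+1)}2+\sum_{v\in F'}\bigl(T+h_{F'}(v)\bigr).$$

**Step 2: the value is attained by a schedule.** Schedule $S$ in slots $1,\dots,T$; as $|S|=mT$, they are all full and cost $mT(T+1)/2$. In slot $T+i$ process all tasks of $F'$ with $h_{F'}=i$. They form an antichain in the in-forest $F'$, whose leaves are exactly the members of $\Lambda$, so by (1) there are at most $|\Lambda|<m$ of them. Predecessors in $F'$ have a smaller value of $h_{F'}$ and predecessors in $S$ are done by time $T$, so the schedule is feasible.

**Step 3: the optimum is among the values.** For an optimal schedule take $\Lambda$ to be the set of leaves of its tail. By Lemma 10 this is an antichain with fewer than $m$ elements, the corresponding $S$ is the set of tasks processed in the $T$ full slots, and the value is the cost. So the smallest value is the optimum. There are at most $\sum_{i<m}n^i\le n^m$ candidates for $n\ge2$, each handled in polynomial time, so the running time is $n^{m+O(1)}$. $\square$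

**Proof of Theorem 5(b).** Now $m$ may be large, but chains are short. Instead of guessing the tail, we guess deadlines, which are confined to a window of width $2h$. For each $T\in\{0,\dots,\lfloor n/m\rfloor\}$ let

$$W=\{T-h+1,\dots,T+h\}\cap\{1,2,\dots\},$$

and consider functions $\delta$ from the tasks to $W$ such that $\delta(u)\le\delta(v)-1$ for every immediate successor $v$ of $u$ (consistency), such that (3) holds for the deadlines $\delta$, and such that $|\{v:\delta(v)\le T\}|=mT$. Put

$$c(\delta)=\frac{mT(T+1)}2+\sum_{\delta(v)>T}\delta(v).$$

**Step 1: the optimum is at most $c(\delta)$.** By Lemma 7 there is a schedule with $C_v\le\delta(v)$ for all $v$. The $mT$ tasks with $\delta\le T$ complete by time $T$, so they fill the slots $1,\dots,T$ exactly and cost $mT(T+1)/2$. Each other task costs at most $\delta(v)$.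

**Step 2: some $\delta$ has $c(\delta)$ equal to the optimum.** Take an optimal schedule and its $T$ from Lemma 10; since $mT\le n$, this $T$ is considered. Put $\delta(v)=C_v$ if $C_v>T$. If $C_v\le T$, work down from the roots: put $\delta(v)=T$ if $v$ is a root, and $\delta(v)=\min(T,\delta(v')-1)$ if $v'$ is the immediate successor of $v$. We check the requirements.

- *$C_v\le\delta(v)$, hence $\delta\ge1$.* This holds by induction from the roots: if $C_v\le T$ and $v'$ exists, then $C_v\le C_{v'}-1\le\delta(v')-1$.
- *Condition (3).* By the previous item, $|\{v:\delta(v)\le t\}|\le|\{v:C_v\le t\}|\le mt$.
- *Consistency.* Let $u$ be an immediate predecessor of $v$. If $C_u>T$, then $C_v>T$ and $\delta(u)=C_u\le C_v-1=\delta(v)-1$. If $C_u\le T<C_v$, then $\delta(u)\le T\le C_v-1=\delta(v)-1$. If $C_v\le T$, then $C_u\le T$ and consistency holds by definition.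
- *Range.* Let $C_v\le T$. If $v$ is a root or $C_{v'}>T$, then $\delta(v)=T$, because in the second case $\delta(v')-1\ge T$. Otherwise $\delta(v')\le T$ and $\delta(v)=\delta(v')-1$. So $\delta(v)$ is $T$ minus the number of successors of $v$ completed by time $T$. There are at most $h-1$ of these, so $\delta(v)\ge T-h+1$. For $C_v>T$ we have $\delta(v)=C_v\le T+h$ by Lemma 10.
- *Count and cost.* We have $\delta(v)\le T$ exactly when $C_v\le T$, which holds for $mT$ tasks. So $c(\delta)$ is the cost of the schedule.

**Step 3: minimize $c(\delta)$ by counting.** Apart from consistency, all conditions on $\delta$, and the value $c(\delta)$, depend only on the vector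

$$\bigl(|\delta^{-1}(d)|\bigr)_{d\in W}\in\{0,\dots,n\}^W,\qquad|W|\le2h.$$

(For (3) it suffices to check $t\in W$: below $W$ the count is $0$, and above $W$ it stays at $n$ while $mt$ grows.) So we need the set of vectors that come from consistent functions. Let $R(v,d)$ be the set of vectors realizable by consistent functions on the subtree consisting of $v$ and its predecessors, with $\delta(v)=d$. Consistency only restricts each immediate predecessor $u$ to $\delta(u)<d$, and different immediate predecessors have disjoint subtrees. So $R(v,d)$ is the unit vector of coordinate $d$ plus the Minkowski sum, over all immediate predecessors $u$ of $v$, of the sets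

$$\bigcup_{d'\in W,\ d'<d}R(u,d').$$

(For a leaf $v$ it is just the unit vector.) We compute these sets from the leaves to the roots, and combine the components by the Minkowski sum of the sets $\bigcup_{d\in W}R(\text{root},d)$. Among the resulting vectors we keep those that satisfy (3) and the count $mT$, and take the smallest value $c$. Over all $T$, this gives the optimum by Steps 1 and 2.

Every set has at most $(n+1)^{2h}$ elements, so one Minkowski sum of two sets takes time $n^{O(h)}$ for $n\ge2$. There are at most $n+1$ values of $T$, at most $2hn$ pairs $(v,d)$, and for each $d$ one sum per task in its role as a predecessor. The total time is $n^{O(h)}$. The number $\delta$ gives only deadlines, but a schedule can be recovered too: trace back one $\delta$ realizing the best vector and run the earliest-deadline rule of Lemma 7. $\square$
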